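# Points of increase of the Brownian sheet at a fixed level

Throughout, $\xi$ denotes a standard normal variable and $\bar\Phi(z)=P(\xi>z)$. Letters $C,c>0$ denote constants that may change from line to line; unless said otherwise they depend only on the numbers $a,b$ introduced next.

## A cone of discretized paths and a process that should miss it

Fix $0<a<b$, put $L=b-a$, and for $N=2^p$ ($p\ge1$) let $t_k=a+kL/N$, $0\le k\le N$. A vector $u=(u^0,\dots,u^N)\in\mathbb R^{N+1}$ encodes a discretized path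
$$f_u(t_k)=\sqrt a\,u^0+\sqrt{L/N}\sum_{1\le m\le k}u^m ,\qquad 0\le k\le N.$$
The normalization is chosen so that if $X\sim N(0,I_{N+1})$, then $(f_X(t_k))_k$ has the law of a standard Brownian motion (started from $0$ at time $0$) observed at the times $t_0=a,\dots,t_N=b$.

**Definition (the cone $K_N$).** Let $K_N$ be the set of $u\in\mathbb R^{N+1}$ for which there is an index $0\le i\le N-1$ with $t_i\le\frac{a+b}2$ and
$$f_u(t_l)\le0\quad(l\le i),\qquad f_u(t_m)\ge0\quad(i<m\le N).$$
Let $d_N(u)=\mathrm{dist}(u,K_N)$ be the Euclidean distance.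

So $K_N$ is the set of paths that are nonpositive up to some grid time in the left half, and nonnegative afterwards. It is a finite union of closed polyhedral cones, hence closed; it contains $0$; and $d_N$ is $1$-Lipschitz.

*Example.* Let $N=2$. The index $i=0$ requires $f(t_0)\le0\le f(t_1),f(t_2)$, and $i=1$ requires $f(t_0),f(t_1)\le0\le f(t_2)$. The union is $K_2=\{f_u(a)\le0\le f_u(b)\}$. With $f_X(a)=\sqrt aX^0$ and $f_X(b)=\sqrt aX^0+\sqrt L\,G$, where $X^0,G$ are independent standard normals, this is a planar sector of angle $\arctan\sqrt{L/a}$, so $P(X\in K_2)=\frac1{2\pi}\arctan\sqrt{L/a}$. In particular $K_N$ has interior points. It becomes thin only as $N\to\infty$, and every estimate below must say at which scale, relative to $N$, it holds.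

**Definition (stationary Ornstein–Uhlenbeck process).** In $\mathbb R^D$ this is $X_s=(X_s^1,\dots,X_s^D)$, $0\le s\le1$, with independent, continuous, centered Gaussian components of covariance $E(X^j_sX^j_{s'})=e^{-|s-s'|/2}$.

Three facts follow. Each $X_s$ has law $N(0,I)$. The covariance is symmetric under $s\mapsto1-s$, so $(X_{1-s})_{0\le s\le1}$ has the same law as $(X_s)_{0\le s\le1}$. Finally, if $B$ is a Brownian motion, then $e^{-s/2}B(e^s)$ has covariance $e^{-(s+s')/2}e^{s\wedge s'}=e^{-|s-s'|/2}$, and integration by parts gives $d(e^{-s/2}B(e^s))=-\frac12e^{-s/2}B(e^s)\,ds+e^{-s/2}dB(e^s)$. The last term integrates to a continuous process with independent Gaussian increments of variance $\int_{e^{s}}^{e^{s'}}dt/t=s'-s$. Hence $dX=-\frac12X\,ds+d\beta$ with $\beta$ a Brownian motion, and the generator is $\mathcal L=\frac12\Delta-\frac12u\cdot\nabla$.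

The whole lecture is about one statement: **the stationary Ornstein–Uhlenbeck process in $\mathbb R^{N+1}$ visits $K_N$ during $[0,1]$ with a probability that tends to $0$ as $N\to\infty$.** Here is what it is for.

Let $(W(t),t\in\mathbb R^2_+)$ be a **Brownian sheet**: a real, centered, continuous Gaussian process on $\mathbb R_+^2=[0,\infty)^2$ with
$$E(W(s_1,s_2)W(t_1,t_2))=(s_1\wedge t_1)(s_2\wedge t_2).$$
Equivalently, $W(t_1,t_2)$ is the white-noise mass of the rectangle $[0,t_1]\times[0,t_2]$. For example, $W(2,1)-W(1,1)$ is the mass of $[1,2]\times[0,1]$; it is $N(0,1)$ and independent of $W(1,1)$, because the rectangles are disjoint. On the axes $W\equiv0$.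

For fixed $t_2>0$ the path $t_1\mapsto W(t_1,t_2)$ is a scaled Brownian motion, so almost surely it has no point of increase. This applies to each deterministic line, hence to countably many lines, and there the line-by-line argument stops: there are uncountably many horizontal lines, and exceptional ones exist. Dalang and Mountford showed that with positive probability there are random $(T_1,T_2)\in[1,2]^2$ with
$$W(T_1-h,T_2)<W(T_1,T_2)<W(T_1+h,T_2)\qquad(0<h<\tfrac12),$$
and that this holds with probability one if $(T_1,T_2)$ may lie anywhere in $\mathbb R^2_+$. In that result the level $W(T_1,T_2)$ is random. We ask whether a level $x$ chosen in advance can occur.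

**Theorem 1.** For every fixed $x\in\mathbb R$, the probability that there exist $(T_1,T_2)\in[0,\infty)^2$ and $\varepsilon>0$ with
$$W((T_1-h)\vee0,T_2)<x<W(T_1+h,T_2)\qquad(0<h<\varepsilon)\tag{1}$$
is $0$.

Thus for no fixed level does such a point exist with positive probability, and the question whether it then exists almost surely is void.

## From points of increase to visits of $X$ to $K_N$

**Step 1: dispose of the axes.** The purpose is to have $T_1,T_2>0$. If $T_2=0$, then (1) reads $0<x<0$. If $T_1=0$, then the left side of (1) says $0=W(0,T_2)<x$, while $x<W(h,T_2)\to0$ as $h\downarrow0$ gives $x\le0$. Both are impossible.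

**Step 2: restrict to $T_2\in[1,e]$.** For $c>0$ the process $W(t_1,ct_2)/\sqrt c$ is a Brownian sheet. Since $(0,\infty)=\bigcup_{k\in\mathbb Z}[e^k,e^{k+1}]$, taking $c=e^k$ turns a point (1) with $T_2\in[e^k,e^{k+1}]$ at level $x$ into one with $T_2\in[1,e]$ at level $xe^{-k/2}$. So it suffices to treat $T_2\in[1,e]$, for every level $x$.

**Step 3: discretize $t_1$.** The purpose is to replace (1) by finitely many inequalities. For $0<a<b$ and $N=2^p$ let $\mathrm{Ev}_N(x)$ be the event that there are $t_2\in[1,e]$ and $0\le i\le N-1$ with $t_i\le\frac{a+b}2$ and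
$$W(t_l,t_2)\le x\ (l\le i),\qquad W(t_m,t_2)\ge x\ (i<m\le N),$$
and let $\mathrm{Ev}(x)=\bigcap_p\mathrm{Ev}_{2^p}(x)$. Suppose (1) holds with $T_1>0$ and $T_2\in[1,e]$. By continuity $W(T_1,T_2)=x$. Choose rationals $a<T_1<b$ in $(T_1-\varepsilon,T_1+\varepsilon)\cap(0,\infty)$ with $T_1-a<b-T_1$, so that $T_1<\frac{a+b}2$. Let $i=\max\{l:t_l\le T_1\}$; then $i\le N-1$ and $t_i\le\frac{a+b}2$. For $l\le i$ we have $T_1-\varepsilon<t_l\le T_1$, so $W(t_l,T_2)\le x$; for $m>i$ we have $T_1<t_m<T_1+\varepsilon$, so $W(t_m,T_2)>x$. Hence $\mathrm{Ev}_N(x)$ holds for every $N$. There are countably many rational pairs, so **it suffices to prove $P(\mathrm{Ev}(x))=0$ for all $0<a<b$.**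

**Step 4: reduce to level $0$.** On $[a,b]\times[1,e]$ write
$$W(t_1,t_2)-x=\big(W(a,1)-x\big)+\big(W(a,t_2)-W(a,1)\big)+\big(W(t_1,t_2)-W(a,t_2)\big).$$
The three terms are functions of the white noise on $[0,a]\times[0,1]$, $[0,a]\times[1,e]$ and $[a,b]\times[0,e]$, hence independent. Only the first one involves $x$, and $N(-x,a)$ has density $\varrho_x(w)=\exp(-xw/a-x^2/(2a))$ with respect to $N(0,a)$. So for every event $B$ in the space of continuous functions on $[a,b]\times[1,e]$,
$$P(W-x\in B)=E\big[\varrho_x(W(a,1))\,;\,W\in B\big].\tag{2}$$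
Since $\mathrm{Ev}(x)$ is the event $\mathrm{Ev}(0)$ formed with $W-x$ in place of $W$, $P(\mathrm{Ev}(0))=0$ implies $P(\mathrm{Ev}(x))=0$.

**Step 5: logarithmic time.** The purpose is to make the dependence on $t_2$ stationary. The processes $B^0(t)=W(a,t)/\sqrt a$ and $B^m(t)=(W(t_m,t)-W(t_{m-1},t))/\sqrt{L/N}$, $1\le m\le N$, are independent standard Brownian motions. Hence $X_s=(e^{-s/2}B^m(e^s))_{0\le m\le N}$, $0\le s\le1$, is the stationary Ornstein–Uhlenbeck process in $\mathbb R^{N+1}$, and $f_{X_s}(t_k)=e^{-s/2}W(t_k,e^s)$. Multiplying by $e^{-s/2}>0$ does not change signs, so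
$$\mathrm{Ev}_N(0)=\{\exists s\in[0,1]:X_s\in K_N\}.\tag{3}$$

We need to show that the probability of (3) tends to $0$. The dimension $N+1$ grows, so the tools have to be free of dimension.

## A dimension-free hitting estimate

The first tool bounds the running maximum of a function of $X_s$ by its size and its gradient under the invariant law.

**Lemma 1.** Let $X_s$ be the stationary Ornstein–Uhlenbeck process in $\mathbb R^D$ and $X\sim N(0,I_D)$. For bounded Lipschitz $F:\mathbb R^D\to\mathbb R$,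
$$E\sup_{0\le s\le1}F(X_s)^2\le2E\,F(X)^2+18E|\nabla F(X)|^2 .$$

*Proof.* First let $F$ be smooth and bounded with bounded first and second derivatives. By Itô's formula
$$M_s=F(X_s)-F(X_0)-\int_0^s\mathcal LF(X_v)\,dv=\int_0^s\nabla F(X_v)\cdot d\beta_v$$
is an $L^2$ martingale. The drift term contains $u\cdot\nabla F$, about which we want no information. Reversibility removes it. The process
$$\hat M_s=F(X_{1-s})-F(X_1)-\int_0^s\mathcal LF(X_{1-v})\,dv$$
is the same functional of the reversed path, so it has the same law as $M$. Subtracting its values at $1$ and $1-s$,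
$$\hat M_1-\hat M_{1-s}=F(X_0)-F(X_s)-\int_{1-s}^1\mathcal LF(X_{1-v})\,dv=F(X_0)-F(X_s)-\int_0^s\mathcal LF(X_v)\,dv .$$
Hence
$$2\big(F(X_s)-F(X_0)\big)=M_s-(\hat M_1-\hat M_{1-s}).$$
With $m=\sup_s|M_s|$ and $\hat m=\sup_s|\hat M_s|$, Cauchy–Schwarz in the form $(m+2\hat m)^2=(1\cdot m+\sqrt2\cdot\sqrt2\,\hat m)^2\le3(m^2+2\hat m^2)$ gives
$$\sup_s|F(X_s)-F(X_0)|^2\le\tfrac14(m+2\hat m)^2\le\tfrac14(3m^2+6\hat m^2).$$
By Doob's inequality and stationarity, $Em^2=E\hat m^2\le4EM_1^2=4E\int_0^1|\nabla F(X_v)|^2dv=4E|\nabla F(X)|^2$. So $E\sup_s|F(X_s)-F(X_0)|^2\le9E|\nabla F(X)|^2$, and the claim follows from $F(X_s)^2\le2F(X_0)^2+2|F(X_s)-F(X_0)|^2$.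

For bounded Lipschitz $F$ let $F_k=F*\rho_k$ with a standard mollifier $\rho_k$. Each $F_k$ is smooth and bounded with bounded first and second derivatives. Since $F$ is Lipschitz, $F_k\to F$ uniformly, so $E\sup_sF_k(X_s)^2$ and $EF_k(X)^2$ converge to the quantities for $F$. Moreover $\nabla F_k=(\nabla F)*\rho_k$ is bounded by the Lipschitz constant of $F$ and converges to $\nabla F$ at every Lebesgue point of $\nabla F$, hence a.e. Dominated convergence finishes the proof. $\square$

Now let $K\subset\mathbb R^D$ be closed and nonempty, $d=\mathrm{dist}(\cdot,K)$, and suppose we know that $P(d(X)\le r)\le Cr^2$. The first test function to try in Lemma 1 is the linear cutoff $F=(1-d/r)^+$. It equals $1$ on $K$, and $|\nabla F|\le\frac1r1_{\{d\le r\}}$ a.e., so Lemma 1 gives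
$$P(\exists s\in[0,1]:X_s\in K)\le E\sup_sF(X_s)^2\le2Cr^2+18\,r^{-2}\,Cr^2=2Cr^2+18C .$$
The second term does not decrease with $r$: the exponent $2$ exactly balances the squared gradient, and a single scale $r$ gives nothing. But every scale contributes the same amount, so one may spread the descent of $F$ from $1$ to $0$ evenly over all dyadic scales between $r_*$ and $r_0$. With $\ell$ scales the slope at each drops by a factor $\ell$, its square by $\ell^2$, and the sum of $\ell$ equal contributions is of order $1/\ell$.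

**Lemma 2.** Let $0<r_*<r_0<1$ with $\ell:=\log(r_0/r_*)\ge1$, and suppose $P(d(X)\le r)\le Cr^2$ for all $r\in[r_*,r_0]$. Then
$$P(\exists s\in[0,1]:X_s\in K)\le\frac{200\,C}\ell .$$

*Proof.* Let $\psi=1$ on $[0,r_*]$, $\psi(\rho)=\ell^{-1}\log(r_0/\rho)$ on $[r_*,r_0]$, $\psi=0$ on $[r_0,\infty)$; this is continuous and Lipschitz. Put $F=\psi(d)$, which is bounded and Lipschitz and equals $1$ on $K$.

*Gradient.* By Rademacher's theorem $d$ and $F$ are differentiable a.e. Where $d\notin\{r_*,r_0\}$ the chain rule applies. On the level sets $\{d=r_*\}$ and $\{d=r_0\}$ the function $F$ is constant, and at a density point of such a set where $F$ is differentiable the gradient must vanish; so $\nabla F=0$ a.e. there. Since $d$ is $1$-Lipschitz, a.e.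
$$|\nabla F|\le\frac1{\ell d}\,1_{\{r_*\le d\le r_0\}} .$$

*Dyadic sum.* The ranges $(2^{-k-1}r_0,2^{-k}r_0]$ with $0\le k\le\log_2(r_0/r_*)$ cover $[r_*,r_0]$; there are at most $\ell/\log2+1$ of them, and $2^{-k}r_0\in[r_*,r_0]$, so the hypothesis applies at $2^{-k}r_0$. Hence
$$E|\nabla F(X)|^2\le\frac1{\ell^2}\sum_k\frac{4^{k+1}}{r_0^2}\,C\,4^{-k}r_0^2\le\frac{4C}{\ell^2}\Big(\frac\ell{\log2}+1\Big)\le\frac{10C}\ell .$$
On the $k$-th range $\log(r_0/d)\le(k+1)\log2$, so, using $r_*=r_0e^{-\ell}$ and $\sum_{k\ge0}(k+1)^24^{-k}=\frac{80}{27}$,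
$$EF(X)^2\le Cr_*^2+\frac1{\ell^2}\sum_k\big((k+1)\log2\big)^2C\,4^{-k}r_0^2\le C e^{-2\ell}+\frac{2C}{\ell^2}\le\frac{3C}\ell .$$
Lemma 1 gives $P(\exists s:X_s\in K)\le E\sup_sF(X_s)^2\le(6+180)C/\ell$. $\square$

*The simplest case.* Let $D=2$ and $K=\{0\}$. Then $P(|X|\le r)=1-e^{-r^2/2}\le r^2/2$ for all $r$, and letting $r_*\to0$ in Lemma 2 shows that the planar process never visits the origin. For $D=1$ and $K=\{0\}$ one has only $P(|X|\le r)\le r$, the hypothesis fails, and indeed $X$ changes sign on $[0,1]$ with positive probability. The exponent two is what matters, while the dimension of the ambient space appears nowhere.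

## The distance estimate, and Theorem 1 from it

**Proposition 1.** There are $r_0\in(0,1)$ and $C$, depending only on $a,b$, such that for all $N=2^p$ and all $r\in[1/\log N,r_0]$,
$$P(d_N(X)\le r)\le Cr^2,\qquad X\sim N(0,I_{N+1}).$$

The lower limit on $r$ cannot be dropped, since $P(X\in K_N)>0$ for each $N$.

*Proof of Theorem 1, given Proposition 1.* Let $N$ be so large that $r_*=1/\log N$ satisfies $\ell=\log(r_0\log N)\ge1$. Lemma 2 with $K=K_N$ and (3) give
$$P(\mathrm{Ev}_N(0))\le\frac{200\,C}{\log\log N+\log r_0}\le\frac C{\log\log N}\tag{4}$$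
for all large $N=2^p$. Since $\mathrm{Ev}(0)\subset\mathrm{Ev}_N(0)$ for every such $N$, $P(\mathrm{Ev}(0))=0$, and Theorem 1 follows by Steps 1–5. $\blacksquare$

So everything is in Proposition 1, a statement about one Gaussian random walk. Two factors $r$ have to be found. A path within distance $r$ of $K_N$ must have a near-increase point at a level within $O(r)$ of $0$; a Gaussian level falls there with probability $O(r)$. This is the first factor. The second must come from the increase itself. We shall look at the path only on a grid of about $n\approx e^{1/r}$ points, and the gain will be $1/\log n\approx r$.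

Why a logarithm? For a walk with symmetric continuous steps let $p_k$ be the probability that it stays nonnegative for $k$ steps. Index $k$ is an exact point of increase of an $n$-step walk (all past values below, all future values above) with probability $p_kp_{n-k}$. We shall see that $\sum_{k=0}^np_kp_{n-k}=1$ for every $n$: the expected number of such indices does not decay, and a first-moment bound gives nothing. The remedy is that increase points come in clusters: next to one, there are on average about $\log n$ others. Expected number $1$ and cluster size $\log n$ leave probability about $1/\log n$. The next two sections make this precise, with the level included, and the one after handles the word "near".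

## Gaussian walks that stay nonnegative

Let $U_0=0$, $U_k=\xi_1+\dots+\xi_k$ with $\xi_i$ i.i.d. $N(0,1)$. Put $p_k(v)=P(v+U_m\ge0,\ 1\le m\le k)$, $p_k=p_k(0)$, $p_0=1$. By *Harris' inequality* we mean $P(A\cap B)\ge P(A)P(B)$ for events $A,B$ that are increasing in finitely many independent real variables.

**(F0)** For $d\ge0$: $E(\xi-d)^+\le\bar\Phi(d)$ and $P(0\le\xi-d\le1)\ge P(|\xi|\le1)\,\bar\Phi(d)$.

*Proof.* The hazard rate $\lambda=\varphi/\bar\Phi$, with $\varphi$ the normal density, satisfies $\lambda'(t)=\lambda(t)(\lambda(t)-t)$ and $\lambda(t)>t$ (for $t>0$ because $\bar\Phi(t)<\int_t^\infty\frac st\varphi(s)ds=\varphi(t)/t$), so it is increasing. Therefore, for $z\ge0$,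
$$\frac{\bar\Phi(d+z)}{\bar\Phi(d)}=\exp\Big(-\int_d^{d+z}\lambda\Big)\le\exp\Big(-\int_0^z\lambda\Big)=\frac{\bar\Phi(z)}{\bar\Phi(0)}=P(|\xi|>z).$$
Integrating over $z$, $E(\xi-d)^+=\int_0^\infty\bar\Phi(d+z)dz\le\bar\Phi(d)E|\xi|\le\bar\Phi(d)$, as $E|\xi|=\sqrt{2/\pi}$. Taking $z=1$, $P(0\le\xi-d\le1)=\bar\Phi(d)-\bar\Phi(d+1)\ge\bar\Phi(d)(1-P(|\xi|>1))$. $\square$

**(F1)** $\sum_{k=0}^np_kp_{n-k}=1$ for $n\ge0$; $p_k=\binom{2k}k4^{-k}$; and $\frac1{2\sqrt k}\le p_k\le\frac1{\sqrt k}$ for $k\ge1$.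

(By hand: $p_1=\frac12$, $p_2=\frac38$, and $p_0p_2+p_1p_1+p_2p_0=\frac38+\frac14+\frac38=1$.)

*Proof.* Almost surely $(U_m)_{0\le m\le n}$ attains its maximum at a unique index. Up to null events this index is $k$ iff $U_k-U_{k-m}\ge0$ ($1\le m\le k$) and $U_{k+m}-U_k\le0$ ($1\le m\le n-k$). The two requirements involve disjoint sets of increments; the first has probability $p_k$ (read the increments backward), the second $p_{n-k}$ (by symmetry). Summing over $k$ gives the first claim. Hence $(\sum_kp_kz^k)^2=(1-z)^{-1}$, so $\sum_kp_kz^k=(1-z)^{-1/2}$, which gives the second. Finally $p_{k+1}/p_k=\frac{2k+1}{2k+2}$. So $kp_k^2$ is increasing in $k\ge1$ (ratio $\frac{(2k+1)^2}{4k(k+1)}>1$) with value $\frac14$ at $k=1$, and $(k+\frac12)p_k^2$ is decreasing in $k\ge0$ (ratio $\frac{(2k+1)(2k+3)}{(2k+2)^2}<1$) with value $\frac12$ at $k=0$. $\square$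

**(F2)** With a universal $C_1$: $p_k(v)\le C_1(1+v)/\sqrt k$ for $v\ge0$, $k\ge1$.

*Proof.* For $v=0$ this is (F1). For $v>0$ let $j=\lceil v\rceil^2$. The events $\{U_m\ge0\ \forall m\le j\}$ and $\{U_j\ge v\}$ are increasing in the increments, and $P(U_j\ge v)=\bar\Phi(v/\sqrt j)\ge\bar\Phi(1)$. By Harris and (F1), $P(U_m\ge0\ \forall m\le j,\,U_j\ge v)\ge\frac{\bar\Phi(1)}{2\sqrt j}$. On this event, continue for $k$ more steps; since $p_k(\cdot)$ is nondecreasing,
$$\frac1{\sqrt k}\ge p_{k+j}\ge\frac{\bar\Phi(1)}{2\sqrt j}\,p_k(v),$$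
and $\sqrt j=\lceil v\rceil\le1+v$. So $C_1=2/\bar\Phi(1)$ works. $\square$

**(F3)** With $A=56$: $P(0\le U_m\le U_j\ \forall m\le j,\ U_j\le A\sqrt j)\ge\frac1{8j}$ for all $j\ge1$.

*Proof.* For $j=1$ the probability is at least $P(0\le\xi\le1)>\frac14$. Let $j\ge2$. The events $\{U_m\ge0\ \forall m\le j\}$ and $\{U_j-U_m\ge0\ \forall m\le j\}$ are increasing in the increments, with probability $p_j$ each. By Harris their intersection $G$ has $P(G)\ge p_j^2\ge\frac1{4j}$. It remains to see that $U_j$ is not too large on most of $G$.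

Let $\tau=\min\{m\ge1:U_m<0\}$, so $P(\tau>k)=p_k$. Optional stopping at $\tau\wedge k$ gives $E[U_k;\tau>k]=E[|U_\tau|;\tau\le k]$. On $\{\tau>m-1\}$ we have $U_{m-1}\ge0$, and $-\xi_m$ is normal, so by (F0)
$$E[|U_\tau|;\tau=m]=E\big[1_{\tau>m-1}E[(-\xi_m-U_{m-1})^+|U_{m-1}]\big]\le E\big[1_{\tau>m-1}\bar\Phi(U_{m-1})\big]=P(\tau=m).$$
Summing, $E[U_k;\tau>k]\le P(\tau\le k)\le1$, hence
$$P(\tau>k,\ U_k>z)\le1/z\qquad(z>0).\tag{5}$$

Let $k=\lfloor j/2\rfloor$; then $k\ge j/3$ and $j-k\ge j/3$. On $G\cap\{U_j>A\sqrt j\}$ the first part satisfies $U_m\ge0$ ($m\le k$), the time-reversed second part satisfies $U_j-U_{j-m}\ge0$ ($m\le j-k$), and one of these two independent parts has total increment $>A\sqrt j/2$. Applying (5) to that part and (F1) to the other,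
$$P(G,\,U_j>A\sqrt j)\le\frac2{A\sqrt j}\,(p_{j-k}+p_k)\le\frac2{A\sqrt j}\cdot\frac{2\sqrt3}{\sqrt j}=\frac{4\sqrt3}{Aj}\le\frac1{8j},$$
and $\frac1{4j}-\frac1{8j}=\frac1{8j}$. $\square$

## Exact increase indices come in clusters

Let $n\ge4$ be even, $\sigma>0$, $S_0\sim N(0,\sigma^2)$ independent of i.i.d. $\xi_1,\dots,\xi_n\sim N(0,1)$, and $S_k=S_0+\xi_1+\dots+\xi_k$.

**Definition (exact increase indices).** For $Y\ge1$ let
$$\mathcal E_3=\Big\{0\le i\le\tfrac n2:\ \exists y\in[-Y,Y]:\ S_l\le y\ (l\le i),\ S_m\ge y\ (i<m\le n)\Big\}.$$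

*Example.* Let $n=4$, $Y=1$ and let the path be $(-2,-1,0.5,0.4,2)$. Then $0\in\mathcal E_3$ (with $y=-1$), $1\in\mathcal E_3$ (with $y=0$), but $2\notin\mathcal E_3$, since $y\ge0.5$ and $y\le0.4$ are incompatible. So $\mathcal E_3=\{0,1\}$.

**Lemma 3.** Let $J=\lfloor Y^2/A^2\rfloor$ with $A=56$. If $J\ge1$, $\log J>1$ and $J\le\frac n2-1$, then
$$P(\mathcal E_3\ne\emptyset)\le\frac{3Y/\sigma}{c_2(\log J-1)},$$
with $c_2>0$ universal.

*Proof.* **Step 1: find the first index without looking far ahead.** We want to condition on the past at the first element of $\mathcal E_3$, so we separate past from future. Let $M_i=\max_{l\le i}S_l$, $m_i=\min_{i<m\le n}S_m$ and $\mu_i=\max(M_i,-Y)$. For $0\le i\le n/2$, a level $y\in[-Y,Y]$ with $M_i\le y\le m_i$ exists iff $\max(M_i,-Y)\le\min(m_i,Y)$, that is,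
$$i\in\mathcal E_3\iff M_i\le Y\ \text{ and }\ m_i\ge\mu_i .$$
Suppose $M_i\le Y$ and $m_i\ge\mu_i$, and let $j<i$. Then $M_j\le M_i\le Y$ and $m_i\ge\mu_i\ge\mu_j$, so $j\in\mathcal E_3$ iff $\min_{j<l\le i}S_l\ge\mu_j$: this no longer involves the future of $i$. Hence $A_i:=\{i=\min\mathcal E_3\}=G_i\cap\{m_i\ge\mu_i\}$ with
$$G_i=\{M_i\le Y\}\cap\bigcap_{j<i}\Big\{\min_{j<l\le i}S_l<\mu_j\Big\}\in\mathcal F_i:=\sigma(S_0,\dots,S_i).$$

**Step 2: the conditional probability of $A_i$.** Work on $G_i$, conditionally on $\mathcal F_i$. Put $d=\mu_i-S_i\ge0$, $N'=n-i\ge n/2\ge2$ and $V_j=S_{i+j}-\mu_i$, so $V_1=\xi_{i+1}-d$. By (F2) and then (F0),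
$$D:=P(m_i\ge\mu_i\,|\,\mathcal F_i)=E\big[1_{V_1\ge0}\,p_{N'-1}(V_1)\,|\,\mathcal F_i\big]\le\frac{C_1}{\sqrt{N'-1}}\big(\bar\Phi(d)+E(\xi-d)^+\big)\le\frac{2C_1\bar\Phi(d)}{\sqrt{N'-1}} .$$

**Step 3: a second increase index at distance $j$.** We show that given $A_i$, index $i+j$ is an increase point with probability at least $c_2/j$. For $2\le j\le J$ let
$$Q_j=\{0\le V_1\le1;\ \ 0\le V_m\le V_j\ (1\le m\le j);\ \ V_j\le2Y;\ \ V_m\ge V_j\ (j\le m\le N')\}.$$
Given $V_1=v\in[0,1]$, the second and third requirements follow from the event in (F3) for the $j-1$ increments after the first: on it $V_m\ge v\ge0$, $V_m\le V_j$, and $V_j\le v+A\sqrt{j-1}\le1+A\sqrt J\le1+Y\le2Y$. The last requirement concerns the remaining $N'-j\ge1$ increments and has probability $p_{N'-j}$. The three blocks of increments are independent, so by (F0), (F3) and (F1)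
$$P(Q_j|\mathcal F_i)\ge P(|\xi|\le1)\,\bar\Phi(d)\cdot\frac1{8j}\cdot\frac1{2\sqrt{N'}}\ge\frac{c_2}j\,D,\qquad c_2=\frac{P(|\xi|\le1)}{32\sqrt2\,C_1},$$
where we inserted the bound of Step 2 and $N'\le2(N'-1)$. The factor $\bar\Phi(d)$, which may be tiny, occurs in both bounds and cancels; that is the role of (F0).

**Step 4: count.** On $G_i\cap Q_j$ all $V_m\ge0$, so $m_i\ge\mu_i$ and $A_i$ occurs. The index $k=i+j\le\frac n2+\frac n2-1=n-1$ satisfies $S_k=\max_{l\le k}S_l$ (as $S_k\ge\mu_i\ge M_i$ and $V_m\le V_j$ for $m\le j$) and $S_k=\min_{k\le m\le n}S_m$. Since $\mu_i\in[-Y,Y]$ on $G_i$, also $S_k=\mu_i+V_j\in[-Y,3Y]$. So with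
$$R=\#\Big\{1\le k\le n-1:\ S_k=\max_{l\le k}S_l=\min_{k\le m\le n}S_m,\ |S_k|\le3Y\Big\}$$
we have $R\,1_{A_i}\ge\sum_{j=2}^J1_{G_i\cap Q_j}$ and
$$E[R;A_i]\ge\sum_{j=2}^JP(G_i\cap Q_j)\ge\sum_{j=2}^J\frac{c_2}jE[D;G_i]=c_2P(A_i)\sum_{j=2}^J\frac1j\ge c_2(\log J-1)P(A_i),$$
because $\sum_{j=2}^J\frac1j\ge\log\frac{J+1}2\ge\log J-1$. Summing over $i$, $ER\ge c_2(\log J-1)P(\mathcal E_3\ne\emptyset)$.

**Step 5: the first moment of $R$.** Given all increments, $S_0$ still has density at most $\frac1{\sigma\sqrt{2\pi}}$, so $P(|S_k|\le3Y\,|\,\xi_1,\dots,\xi_n)\le\frac{6Y}{\sigma\sqrt{2\pi}}\le\frac{3Y}\sigma$. The max–min condition on $k$ depends on the increments only and has probability $p_kp_{n-k}$. Hence by (F1) $ER\le\frac{3Y}\sigma\sum_{k=1}^{n-1}p_kp_{n-k}\le\frac{3Y}\sigma$. Divide. $\square$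

## From near-increase to exact increase by Cameron–Martin shifts

*Setup for Proposition 1.* Let $r\in[1/\log N,r_0]$, with $r_0$ to be chosen small depending only on $a,b$. Since $e^{1/r}\le N$, there is $n=2^q$ with
$$\tfrac12e^{1/r}<n\le e^{1/r}\le N .$$
Then $n$ divides $N$, and $n\ge4$ for $r_0\le\frac13$. Let $\epsilon=L/n$, $t'_l=a+l\epsilon$, and $S_l=f_X(t'_l)/\sqrt\epsilon$ for $0\le l\le n$. Then $S_0\sim N(0,\sigma^2)$ with $\sigma^2=a/\epsilon$, and $\xi_l=S_l-S_{l-1}$ are i.i.d. $N(0,1)$, independent of $S_0$. Put $C_0=\sqrt a+\sqrt L$ and $Y=C_0r/\sqrt\epsilon$.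

**Definition (near-increase indices).** Let
$$\mathcal E_1=\Big\{0\le i\le\tfrac n2:\ \exists y\in[-Y,Y]:\ S_l\le y+r\sqrt{i+1-l}\ (l\le i),\ \ S_m\ge y-r\sqrt{m-i}\ (i<m\le n)\Big\},$$
let $\mathcal E_2$ be defined likewise with the conditions $S_l\le y+r\sqrt{i+1-l}$ ($l\le i$) and $S_m\ge y$ ($i<m\le n$), and let $\mathcal E_3$ be as before. For $g\in\mathbb R^{n+1}$ write $\mathcal E_\cdot(g)$ for the same set with $g$ in place of $S$.

*Example.* For the path $g=(-2,-1,0.5,0.4,2)$ with $Y=1$ and, say, $r=0.2$, index $2$ lies in $\mathcal E_2(g)$: with $y=0.4$ one has $0.5\le0.4+0.2$. So $\mathcal E_2(g)=\{0,1,2\}$ while $\mathcal E_3(g)=\{0,1\}$.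

**Step 0: if $d_N(X)\le r$, then $\mathcal E_1\ne\emptyset$.** This translates Euclidean distance into walls around the walk. Choose $z\in K_N$ with $w=z-X$, $|w|\le r$ ($K_N$ is closed), and let $i_0$ be an index for $z$ as in the definition of $K_N$. Put $h=f_w$. By Cauchy–Schwarz,
$$|h(t_k)-h(t_l)|\le\sqrt{L/N}\sqrt{|k-l|}\;|w|\le r\sqrt{|t_k-t_l|},\qquad|h(t_k)|\le(\sqrt a+\sqrt L)|w|\le C_0r .$$
Let $T=t_{i_0}$, $i=\lfloor(T-a)/\epsilon\rfloor$ and $y=-h(T)/\sqrt\epsilon$. Since $T-a\le L/2$, $i\le n/2$; and $y\in[-Y,Y]$. For $l\le i$ we have $t'_l\le T$, so $f_z(t'_l)\le0$, and $(T-t'_l)/\epsilon<i+1-l$; since $f_X=f_z-h$,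
$$S_l\le-\frac{h(t'_l)}{\sqrt\epsilon}\le y+r\sqrt{(T-t'_l)/\epsilon}\le y+r\sqrt{i+1-l} .$$
For $i<m\le n$ we have $t'_m>T$, so $t'_m\ge t_{i_0+1}$ and $f_z(t'_m)\ge0$; since $T\ge t'_i$,
$$S_m\ge-\frac{h(t'_m)}{\sqrt\epsilon}\ge y-r\sqrt{(t'_m-T)/\epsilon}\ge y-r\sqrt{m-i} .$$
Thus $i\in\mathcal E_1$.

*Moving the walls.* For a single index $i$ the walls can be removed by a translation of the walk: raise the future by $r\sqrt{m-i}$ and lower the past by $r\sqrt{i+1-l}$. The price is governed by the Cameron–Martin norm of the translation, and the choice $n\le e^{1/r}$ makes it small: since $\sqrt j-\sqrt{j-1}=\frac1{\sqrt j+\sqrt{j-1}}$,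
$$r^2\sum_{j=1}^n(\sqrt j-\sqrt{j-1})^2\le r^2\Big(1+\sum_{j=2}^n\frac1{4(j-1)}\Big)\le r^2\Big(\frac54+\frac{\log n}4\Big)\le\frac{5r^2}4+\frac r4\le\frac r2\quad\text{for }r\le\tfrac15.\tag{6}$$

The translation depends on $i$, however, and $i$ is random. The obvious way out is the union bound $P(\mathcal E_1\ne\emptyset)\le\sum_iP(i\in\mathcal E_1)$, followed by a translation for each $i$. This leads to $\sum_iP(i\in\mathcal E_3)=E\,\#\mathcal E_3$, an expected number, and that is too big by one power of $r$: in our setting $E\,\#\mathcal E_3\ge cr$. To check this, let $1\le k\le n/2$. With probability at least $\frac1{2\sqrt k}-\frac1{A\sqrt k}\ge\frac1{4\sqrt k}$, by (F1) and (5) for the reversed walk, $S_k\ge S_l$ for all $l\le k$ and $S_k-S_0\le A\sqrt n$. Independently, with probability $p_{n-k}\ge\frac1{2\sqrt n}$, $S_m\ge S_k$ for all $m>k$. Given such increments, $|S_k|\le Y$ means that $S_0$ lies in an interval of length $2Y$ inside $[-Y-A\sqrt n,\,Y+A\sqrt n]$; as $Y/\sigma=C_0r/\sqrt a$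 and $\sqrt n/\sigma=\sqrt{L/a}$ are bounded, this has probability at least $cY/\sigma\ge cr$. Such $k$ belong to $\mathcal E_3$ (take $y=S_k$), and $\sum_{1\le k\le n/2}\frac1{8\sqrt{kn}}\ge\frac n2\cdot\frac1{8\sqrt{n/2}\sqrt n}$ is bounded below by a positive constant.

So the union bound throws away the logarithm won in Lemma 3. The way around is to decompose $\{\mathcal E_1\ne\emptyset\}$ into *disjoint* events according to an extreme index, chosen so that the *translated* events are still disjoint. Then the sum of their probabilities is a probability, not an expected number. For this to work one moves one wall at a time: the future wall with the smallest index, then the past wall with the largest.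

*Two tools.* Cameron–Martin in finite dimension: if $G\sim N(0,I)$ and $v$ is a fixed vector, then $P(G\in B)=P(G+v\in B+v)=E[1_{B+v}(G)e^{v\cdot G-|v|^2/2}]$. Apply it to $G=(S_0/\sigma,\xi_1,\dots,\xi_n)$: translating $S$ by $h=(h_0,\dots,h_n)$ means $v=(h_0/\sigma,h_1-h_0,\dots,h_n-h_{n-1})$, so
$$P(S\in B)=E\big[1_{B+h}(S)e^{Z-s^2/2}\big],\quad Z=\frac{h_0S_0}{\sigma^2}+\sum_{m=1}^n(h_m-h_{m-1})\xi_m\sim N(0,s^2),\ s^2=|v|^2.\tag{7}$$
And a tail bound: if $Z\sim N(0,s^2)$ with $0<s^2\le r\le1$, then, using $\bar\Phi(z)\le e^{-z^2/2}$ for $z\ge0$,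
$$E[e^Z;Z>3]=e^{s^2/2}\bar\Phi\big(\tfrac3s-s\big)\le e^{s^2/2}e^{-(3/s-s)^2/2}=e^{3-9/(2s^2)}\le e^{3-9/(2r)} .\tag{8}$$

**Step 1: $P(\mathcal E_1\ne\emptyset)\le e^3P(\mathcal E_2\ne\emptyset)+e^{3-7/(2r)}$.** This removes the future wall. For $0\le i\le n/2$ let $A_i=\{g:\min\mathcal E_1(g)=i\}$ and $h^i_m=r\sqrt{m-i}\,1_{m>i}$. Here $h^i_0=0$, and by (6) the variance in (7) satisfies $0<s_i^2\le r/2$ (it is positive as $i<n$).

*The translated path has $i$ in $\mathcal E_2$.* If $g\in A_i+h^i$, then $i\in\mathcal E_1(g-h^i)$ with some $y$. Compared with $g-h^i$, the values of $g$ with index $\le i$ are unchanged and the others are raised by $r\sqrt{m-i}$, so $g_m\ge y$ for $m>i$, and $i\in\mathcal E_2(g)$.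

*The sets $A_i+h^i$ are disjoint.* Suppose $g\in(A_i+h^i)\cap(A_j+h^j)$ with $j<i$. By what was just shown, $j\in\mathcal E_2(g)$, with some $y$. Look at $g-h^i$. For $l\le j$ its values are those of $g$, so the past condition at $j$ holds. For $j<m\le i$, $(g-h^i)_m=g_m\ge y$. For $m>i$, $(g-h^i)_m\ge y-r\sqrt{m-i}\ge y-r\sqrt{m-j}$. So $j\in\mathcal E_1(g-h^i)$, contradicting $\min\mathcal E_1(g-h^i)=i>j$.

*Sum.* Apply (7) to each $A_i$, split according to $Z_i\le3$ or $Z_i>3$, and use (8); there are $\frac n2+1\le n$ indices, and the disjoint sets $A_i+h^i$ lie in $\{g:\mathcal E_2(g)\ne\emptyset\}$: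
$$P(\mathcal E_1\ne\emptyset)=\sum_iP(S\in A_i)\le\sum_i\big(e^3P(S\in A_i+h^i)+E[e^{Z_i};Z_i>3]\big)\le e^3P(\mathcal E_2\ne\emptyset)+n\,e^{3-9/(2r)},$$
and $n\le e^{1/r}$.

**Step 2: $P(\mathcal E_2\ne\emptyset)\le e^3P(\mathcal E_3\ne\emptyset)+e^{3-7/(2r)}$.** This removes the past wall. Let now $A_i=\{g:\max\mathcal E_2(g)=i\}$ and $h^i_l=-r\sqrt{i+1-l}\,1_{l\le i}$.

*Cost.* This time $h^i_0=-r\sqrt{i+1}\ne0$. The increments $h^i_m-h^i_{m-1}$, $m=1,\dots,i+1$, are $r(\sqrt j-\sqrt{j-1})$ with $j=i+2-m\in\{1,\dots,i+1\}$; later ones vanish. Since $i+1\le n$, $(i+1)\epsilon\le L$ and $\sigma^2=a/\epsilon$, (6) gives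
$$0<s_i^2\le\frac{r^2(i+1)\epsilon}a+\frac r2\le\frac{r^2L}a+\frac r2\le r\qquad\text{for }r\le\frac a{2L} .$$

*The translated path has $i$ in $\mathcal E_3$.* If $g\in A_i+h^i$, then, compared with $g-h^i\in A_i$, the values with index $l\le i$ are lowered by $r\sqrt{i+1-l}$ and the others are unchanged. So $i\in\mathcal E_3(g)$.

*The sets $A_i+h^i$ are disjoint.* Suppose $g\in(A_i+h^i)\cap(A_j+h^j)$ with $j>i$. Then $j\in\mathcal E_3(g)$ with some $y$. In $g-h^i$: for $l\le i$ the value is $g_l+r\sqrt{i+1-l}\le y+r\sqrt{j+1-l}$; for $i<l\le j$ it is $g_l\le y$; for $m>j$ it is $g_m\ge y$. So $j\in\mathcal E_2(g-h^i)$, contradicting $\max\mathcal E_2(g-h^i)=i<j$.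

*Sum.* As in Step 1, $P(\mathcal E_2\ne\emptyset)\le e^3P(\mathcal E_3\ne\emptyset)+n\,e^{3-9/(2r)}$, with $n\le e^{1/r}$.

**Step 3: insert Lemma 3.** We check its hypotheses for $r\le r_0$ with $r_0$ small, depending only on $a,b$. We have $Y/\sigma=C_0r/\sqrt a$ and $Y^2=C_0^2r^2n/L$. Since $n>\frac12e^{1/r}$ and $r^2e^{1/r}\to\infty$ as $r\to0$, $Y\ge1$ and $Y^2/A^2\ge1$, so $J=\lfloor Y^2/A^2\rfloor\ge1$. For small $r$, $C_0^2r^2/(LA^2)\le\frac14$, so $J\le\frac n4\le\frac n2-1$ (recall $n\ge4$). Since $J\ge Y^2/(2A^2)$,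
$$\log J\ge\frac1r-2\log\frac1r+\log\frac{C_0^2}{4A^2L}\ge1+\frac1{2r}$$
for small $r$. Lemma 3 gives
$$P(\mathcal E_3\ne\emptyset)\le\frac{3C_0r}{\sqrt a}\cdot\frac{2r}{c_2},$$
where the first factor $r$ is the level and the second is the inverse logarithm. Combining Steps 0–3,
$$P(d_N(X)\le r)\le P(\mathcal E_1\ne\emptyset)\le e^6\,\frac{6C_0}{c_2\sqrt a}\,r^2+(e^6+e^3)e^{-7/(2r)}\le Cr^2 .$$
This proves Proposition 1, and with it Theorem 1. $\blacksquare$

## Moving levels, the set of increase levels, and a rate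

The estimate (4) and the absolute-continuity argument give three further statements.

**Theorem 2.** Let $g\in C^2((0,\infty)^2)$ be deterministic. Almost surely there is no $(T_1,T_2)\in(0,\infty)^2$ and $\varepsilon\in(0,T_1)$ such that
$$(W-g)(T_1-h,T_2)\le0\le(W-g)(T_1+h,T_2)\qquad(0<h<\varepsilon).$$
The same holds for points of decrease, and along vertical lines.

*Proof.* The scaling of $t_2$ by $e^k$ replaces $g$ by $e^{-k/2}g(t_1,e^kt_2)$, again $C^2$, so we may take $T_2\in[1,e]$. By continuity $(W-g)(T_1,T_2)=0$, and the discretization argument used only this and weak inequalities. So it suffices to show that for rational $0<a<b$ the event $\mathrm{Ev}(0)$ formed with $W-g$ in place of $W$ is null. On $[a,b]\times[1,e]$ decompose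
$$W(t_1,t_2)=W(a,1)+[W(t_1,1)-W(a,1)]+[W(a,t_2)-W(a,1)]+\Delta W(t_1,t_2),$$
where $\Delta W(t_1,t_2)$ is the increment of $W$ over $[a,t_1]\times[1,t_2]$. The four terms come from white noise on four disjoint regions, so they are independent: a nondegenerate Gaussian variable, two scaled Brownian motions, and a Brownian sheet. Decompose $g$ in the same way. Its components are a constant, two $C^1$ functions vanishing at the starting point, and $\int_a^{t_1}\!\int_1^{t_2}\partial_1\partial_2g$ with $\partial_1\partial_2g$ bounded on the rectangle. By the Cameron–Martin theorem, translating each component of $W$ by the corresponding component of $g$ leaves its law equivalent to the original one. By independence $W-g$ and $W$ have equivalent laws on $[a,b]\times[1,e]$, and $P(\mathrm{Ev}(0))=0$ gives the claim. For points of decrease replace $(W,g)$ by $(-W,-g)$; for vertical lines exchange the coordinates. $\square$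

**Corollary.** Almost surely, the set $\Lambda$ of all levels $x$ at which $W$ has a point of increase along some horizontal line has Lebesgue measure $0$.

By the theorem of Dalang and Mountford recalled above, $\Lambda\ne\emptyset$ almost surely.

*Proof.* By the reduction section, $\Lambda$ is contained in the countable union, over rational $0<a<b$ and $k\in\mathbb Z$, of the sets $\{x:\mathrm{Ev}(x)\text{ occurs}\}$ with $[1,e]$ replaced by $[e^k,e^{k+1}]$. These sets are jointly measurable in $(\omega,x)$, because each $\mathrm{Ev}_N$ is a closed condition on $(W,x)$, by compactness in $t_2$. For each fixed $x$ the event has probability $0$ (for $k\ne0$ by scaling). By Fubini, almost surely the union is Lebesgue null. $\square$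

**Theorem 3.** For $0<a<b$ there is $C$ such that for all small $\delta>0$ the probability that there exist $T_2\in[1,e]$ and $T_1\in[a+\delta,\frac{a+b}2-\delta]$ with
$$W(\cdot,T_2)\le0\ \text{ on }[a,T_1-\delta],\qquad W(\cdot,T_2)\ge0\ \text{ on }[T_1+\delta,b]$$
is at most $C/\log\log(1/\delta)$. For a level $x\ne0$ in place of $0$ and any $\eta\in(0,1)$, the corresponding bound is $C_{x,\eta}(\log\log(1/\delta))^{-(1-\eta)}$, with $C_{x,\eta}$ depending also on $a,b$.

*Proof.* Take $N=2^p$ with $2\delta\le L/N<4\delta$. The grid spacing is at least $2\delta$, so at most one grid point lies in the open interval $(T_1-\delta,T_1+\delta)$. Count it as a left point if $W(\cdot,T_2)\le0$ there and as a right point otherwise. All other grid points lie in $[a,T_1-\delta]$ (left) or $[T_1+\delta,b]$ (right), and $t_0=a$ is a left point. The last left index $i$ satisfies $t_i\le T_1+\delta\le\frac{a+b}2<b$, so $i\le N-1$ and $\mathrm{Ev}_N(0)$ occurs. Now (4) applies, since rationality of $a,b$ was not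 used there, and $\log N\ge\log\frac L{4\delta}$ gives $\log\log N\ge\frac12\log\log(1/\delta)$ for small $\delta$.

For level $x$ the same argument, comparing with $x$ instead of $0$, shows that $\mathrm{Ev}_N(x)$ occurs. By (2), with $\varrho=\varrho_x(W(a,1))$, we have $P(\mathrm{Ev}_N(x))=E[\varrho\,1_{\mathrm{Ev}_N(0)}]$. The variable $\varrho$ is the exponential of a Gaussian variable, so it has finite moments of all orders, and Hölder's inequality gives
$$P(\mathrm{Ev}_N(x))\le(E\varrho^{1/\eta})^\eta\,P(\mathrm{Ev}_N(0))^{1-\eta}.$$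
Insert (4). $\square$
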